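
\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{corollary}[theorem]{Corollary}
\theoremstyle{definition}
\newtheorem{example}[theorem]{Example}
\newtheorem{remark}[theorem]{Remark}
\numberwithin{equation}{section}

\title{The local-global principle for Noetherian ring actions\\ on compactly generated triangulated categories}


\begin{abstract}
Let $\mathcal T$ be a compactly generated triangulated category on which a graded-commutative Noetherian graded ring $R$ acts. We prove that every object $X$ of $\mathcal T$ generates the same localizing subcategory as the set of its local pieces $\Gamma_{\mathfrak p}X$, where $\mathfrak p$ runs through the homogeneous primes of $R$. No assumption on the Krull dimension of $R$ and no model for $\mathcal T$ is needed. Instead of building $X$ from its pieces by large homotopy colimits, we prove an orthogonality statement in a Verdier quotient of $\mathcal T$.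
\end{abstract}

\section{The question and the answer}

\subsection{The setting}

Let $\mathcal T$ be a triangulated category with shift $\Sigma$ and small coproducts, and let $\mathcal G$ be a set of compact generators of $\mathcal T$. Thus $\operatorname{Hom}(C,-)$ preserves coproducts for each $C\in\mathcal G$, and an object $X$ is zero as soon as $\operatorname{Hom}(C,\Sigma^nX)=0$ for all $C\in\mathcal G$ and $n\in\mathbb Z$. Write $\mathcal T^c$ for the compact objects. A \emph{localizing} subcategory is a full triangulated subcategory closed under small coproducts, and $\operatorname{Loc}(\mathcal S)$ is the smallest localizing subcategory containing $\mathcal S$.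

The graded center $Z(\mathcal T)$ consists, in degree $n$, of the natural transformations $\eta:\mathrm{Id}\to\Sigma^n$ with $\eta\Sigma=(-1)^n\Sigma\eta$. Let $R$ be a graded-commutative Noetherian graded ring with a homomorphism of graded rings $R\to Z(\mathcal T)$. A homogeneous $r\in R$ of degree $d$ then gives a natural map $r_X:X\to\Sigma^dX$ for each $X$, and
\[
\operatorname{Hom}^*(C,X)=\bigoplus_n\operatorname{Hom}(C,\Sigma^nX)
\]
is a graded $R$-module. We write $\operatorname{Spec}R$ for the set of homogeneous primes of $R$, that is, of proper homogeneous ideals $\mathfrak p$ such that $ab\in\mathfrak p$ with $a,b$ homogeneous implies $a\in\mathfrak p$ or $b\in\mathfrak p$. We write $M_{\mathfrak p}$ for the homogeneous localization of a graded module $M$ at $\mathfrak p$, obtained by inverting the homogeneous elements outside $\mathfrak p$. For a homogeneous ideal $I$ and a homogeneous element $r$ put $\mathcal V(I)=\{\mathfrak q\in\operatorname{Spec}R: I\subseteq\mathfrak q\}$ and $\mathcal V(r)=\mathcal V(Rr)$.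

A subset $\mathcal V\subseteq\operatorname{Spec}R$ is \emph{specialization closed} if $\mathfrak p\in\mathcal V$ and $\mathfrak q\supseteq\mathfrak p$ imply $\mathfrak q\in\mathcal V$; equivalently, $\mathcal V$ is a union of closed sets $\mathcal V(\mathfrak p)$. The objects whose cohomology is concentrated on such a $\mathcal V$ form the localizing subcategory
\[
\mathcal T_{\mathcal V}=\{X\in\mathcal T:\operatorname{Hom}^*(C,X)_{\mathfrak p}=0\text{ for all }C\in\mathcal T^c,\ \mathfrak p\notin\mathcal V\}.
\]
There are a localization functor $L_{\mathcal V}$ and a natural triangle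
\begin{equation}\label{eq:loctriangle}
\Gamma_{\mathcal V}X\xrightarrow{\ \varepsilon_X\ }X\xrightarrow{\ \eta_X\ }L_{\mathcal V}X\to\Sigma\Gamma_{\mathcal V}X
\end{equation}
such that $\Gamma_{\mathcal V}X\in\mathcal T_{\mathcal V}$, and $L_{\mathcal V}X=0$ if and only if $X\in\mathcal T_{\mathcal V}$. So $\Gamma_{\mathcal V}X$ is the part of $X$ supported on $\mathcal V$. To isolate a single prime $\mathfrak p$, choose specialization closed sets $\mathcal U$ and $\mathcal V=\mathcal U\cup\{\mathfrak p\}$ with $\mathfrak p\notin\mathcal U$ and put
\[
\Gamma_{\mathfrak p}X=\Gamma_{\mathcal V}L_{\mathcal U}X=L_{\mathcal U}\Gamma_{\mathcal V}X ,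
\]
which does not depend on the choice.

The \emph{local-global principle} asserts that
\[
\operatorname{Loc}(X)=\operatorname{Loc}(\Gamma_{\mathfrak p}X:\mathfrak p\in\operatorname{Spec}R)\qquad\text{for every }X\in\mathcal T .
\]
Whenever it holds, a question about localizing subcategories can be studied one prime at a time.

\begin{example}\label{ex:Z}
Let $\mathcal T=D(\mathbb Z)$ and $R=\mathbb Z$, in degree $0$, with generator $C=\mathbb Z$, so that $\operatorname{Hom}^*(\mathbb Z,X)=H^*(X)$. For a prime number $p$, the object $\Gamma_{(p)}\mathbb Z=\Gamma_{\mathcal V(p)}\mathbb Z$ is the fiber $\Sigma^{-1}(\mathbb Z[1/p]/\mathbb Z)$ of $\mathbb Z\to\mathbb Z[1/p]$ (Proposition~\ref{prop:principal} below). For $\mathfrak p=(0)$ take $\mathcal V=\operatorname{Spec}\mathbb Z$ and let $\mathcal U$ be the set of maximal ideals. Then $\mathcal T_{\mathcal U}$ consists of the $X$ with torsion cohomology: for fixed $X$ the objects $C$ with $\operatorname{Hom}^*(C,X)_{(0)}=0$ form a thick subcategory, so it suffices to test $C=\mathbb Z$. The fiber $\Sigma^{-1}(\mathbb Q/\mathbb Z)$ of $\mathbb Z\to\mathbb Q$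 lies in $\mathcal T_{\mathcal U}$. Moreover $\operatorname{Hom}(X,\Sigma^n\mathbb Q)=\operatorname{Hom}(H^{-n}(X),\mathbb Q)=0$ for $X\in\mathcal T_{\mathcal U}$, because $\mathbb Q$ is injective. Hence $\Gamma_{(0)}\mathbb Z=L_{\mathcal U}\mathbb Z=\mathbb Q$. The exact sequence
\[
0\to\mathbb Z\to\mathbb Q\to\bigoplus_p\mathbb Z[1/p]/\mathbb Z\to0
\]
shows that $\mathbb Z$ is built from its local pieces; conversely these lie in $\operatorname{Loc}(\mathbb Z)=D(\mathbb Z)$. Coproducts are essential: $\mathbb Q$ does not lie in the thick subcategory generated by $\mathbb Z$, since the objects there have finitely generated cohomology.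
\end{example}

\subsection{Where the difficulty lies}

The report \cite{OWR}, where the question is posed, records that the principle holds if $R$ has finite Krull dimension, and states that it is not known whether it holds in general. An obvious strategy suggests a positive answer. Let $\mathcal L$ be the localizing subcategory generated by the $\Gamma_{\mathfrak p}X$. For $\mathcal U=\mathcal V(\mathfrak p)\setminus\{\mathfrak p\}$ there is a triangle
\[
\Gamma_{\mathcal U}X\to\Gamma_{\mathcal V(\mathfrak p)}X\to\Gamma_{\mathfrak p}X\to ,
\]
so one would like to prove $\Gamma_{\mathcal V(\mathfrak p)}X\in\mathcal L$ by Noetherian induction, assuming $\Gamma_{\mathcal V(\mathfrak q)}X\in\mathcal L$ for all $\mathfrak q\supsetneq\mathfrak p$. The gap is the step from the closed sets $\mathcal V(\mathfrak q)$ to their union $\mathcal U$, which is in general an infinite one. One is tempted to write $\Gamma_{\mathcal U}X$ as a homotopy colimit of objects already known to lie in $\mathcal L$. In a triangulated category with coproducts a sequence has a homotopy colimit, defined as a cone; for larger diagrams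 no comparable construction is available without a model.

\subsection{Results}

We show that the gap can be closed without any colimit indexed by primes.

\begin{theorem}[Local-global principle]\label{thm:A}
For every $X\in\mathcal T$ we have $\operatorname{Loc}(X)=\operatorname{Loc}(\Gamma_{\mathfrak p}X:\mathfrak p\in\operatorname{Spec}R)$.
\end{theorem}

\begin{theorem}\label{thm:B}
Let $\mathcal L\subseteq\mathcal T$ be any localizing subcategory, not necessarily generated by a set.
\begin{enumerate}
\item[(1)] If $X\in\mathcal L$, then $\Gamma_{\mathcal V}X$, $L_{\mathcal V}X$ and $\Gamma_{\mathfrak p}X$ lie in $\mathcal L$ for all specialization closed $\mathcal V$ and all $\mathfrak p\in\operatorname{Spec}R$.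
\item[(2)] If $\Gamma_{\mathfrak p}X\in\mathcal L$ for all $\mathfrak p\in\operatorname{Spec}R$, then $X\in\mathcal L$.
\end{enumerate}
\end{theorem}

Theorem~\ref{thm:A} follows from Theorem~\ref{thm:B}: apply (1) to $\mathcal L=\operatorname{Loc}(X)$ and (2) to $\mathcal L=\operatorname{Loc}(\Gamma_{\mathfrak p}X:\mathfrak p\in\operatorname{Spec}R)$.

\subsection{The idea}

The heart of the matter is a gluing statement (Proposition~\ref{prop:gluing}): \emph{if $\Gamma_{\mathcal V(\mathfrak p)}X\in\mathcal L$ for all $\mathfrak p$ in a specialization closed set $\mathcal W$, then $\Gamma_{\mathcal W}X\in\mathcal L$.} For $\mathcal L=0$ this is immediate. Indeed, $\Gamma_{\mathcal V(\mathfrak p)}X=0$ means that there are no nonzero maps from $\mathcal T_{\mathcal V(\mathfrak p)}$ to $X$. The objects from which there are no nonzero maps to any $\Sigma^nX$ form a localizing subcategory. The subcategories $\mathcal T_{\mathcal V(\mathfrak p)}$ with $\mathfrak p\in\mathcal W$ generate $\mathcal T_{\mathcal W}$, so there are no nonzero maps from $\mathcal T_{\mathcal W}$ to $X$, and $\Gamma_{\mathcal W}X=0$.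 However large $\mathcal W$ is, nothing has to be assembled.

For general $\mathcal L$ we run the same argument in the Verdier quotient $\mathcal T/\mathcal L$, where the objects of $\mathcal L$ become zero. Two things must survive the passage to the quotient. First, the objects with no maps to a given one must still be closed under coproducts; this holds because $\mathcal L$ is. Second, maps from objects of $\mathcal T_{\mathcal V(\mathfrak p)}$ must still factor through $\Gamma_{\mathcal V(\mathfrak p)}$; for this we need $\Gamma_{\mathcal V(\mathfrak p)}\mathcal L\subseteq\mathcal L$, and here, for a single closed set, sequential homotopy colimits do suffice.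

Section~\ref{sec:prelim} makes the ring commutative and recalls localization triangles. Section~\ref{sec:koszul} shows that the $\mathcal T_{\mathcal V(\mathfrak p)}$ generate, and Section~\ref{sec:closed} that $\Gamma_{\mathcal V(\mathfrak p)}\mathcal L\subseteq\mathcal L$. The facts in Sections~\ref{sec:koszul} and~\ref{sec:closed} are essentially due to Benson, Iyengar and Krause; we include proofs. Section~\ref{sec:gluing} contains the gluing argument and Section~\ref{sec:proof} the Noetherian induction.

\section{Preliminaries}\label{sec:prelim}

\subsection{Reduction to a commutative ring in even degrees}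

The action enters the definitions above only through the ordered set $\operatorname{Spec}R$ and the localizations $M_{\mathfrak p}$. Both depend only on the even part of $R$.

\begin{lemma}\label{lem:even}
Let $A=R^{\mathrm{ev}}$ be the subring of $R$ spanned by the homogeneous elements of even degree. Then $A$ is a commutative graded ring with the ascending chain condition on homogeneous ideals. The map $\mathfrak p\mapsto\mathfrak p\cap A$ is a bijection $\operatorname{Spec}R\to\operatorname{Spec}A$ which, together with its inverse, preserves inclusions. Moreover $M_{\mathfrak p}=M_{\mathfrak p\cap A}$ for every graded $R$-module $M$.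
\end{lemma}

\begin{proof}
Even elements are central, so $A$ is commutative. If $I$ is a homogeneous ideal of $A$, then $IR\cap A=I$: if $\sum a_ix_i\in A$ with $a_i\in I$ and $x_i\in R$, then we may replace each $x_i$ by its even part. So an infinite strictly ascending chain of homogeneous ideals of $A$ would give one in $R$.

If $\mathfrak p$ is a homogeneous prime of $R$, then $\mathfrak p\cap A$ is a homogeneous prime of $A$. A homogeneous $x\in R$ lies in $\mathfrak p$ if and only if $x^2\in\mathfrak p\cap A$, so $\mathfrak p\cap A$ determines $\mathfrak p$. Conversely let $\mathfrak q\in\operatorname{Spec}A$, and let $\mathfrak p$ be the additive subgroup generated by the homogeneous $x$ with $x^2\in\mathfrak q$. If $x,y$ are two such elements of the same degree, then so is $x+y$. Indeed $(x+y)^2=x^2+y^2+(xy+yx)$. If the degree is odd, then $xy+yx=0$. If it is even, then $xy+yx=2xy$, and $xy\in\mathfrak q$ because $(xy)^2=x^2y^2\in\mathfrak q$. Hence the homogeneous elements of $\mathfrak p$ are exactly the homogeneous $x$ with $x^2\in\mathfrak q$. Since $(ab)^2=\pm a^2b^2$ for homogeneous $a,b\in R$,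 it follows that $\mathfrak p$ is an ideal and that it is prime; it is proper since $1\notin\mathfrak q$. An even $x$ has $x^2\in\mathfrak q$ if and only if $x\in\mathfrak q$, so $\mathfrak p\cap A=\mathfrak q$. Both assignments visibly preserve inclusions.

Finally, if $s\notin\mathfrak p$ is homogeneous, then $s^2$ is even and lies outside $\mathfrak p$, and inverting $s^2$ inverts $s$. So inverting the homogeneous elements of $R\setminus\mathfrak p$ amounts to inverting those of $A\setminus(\mathfrak p\cap A)$.
\end{proof}

Replacing $R$ by $R^{\mathrm{ev}}$ therefore changes neither the subcategories $\mathcal T_{\mathcal V}$ nor the functors $\Gamma_{\mathcal V}$, $L_{\mathcal V}$, $\Gamma_{\mathfrak p}$, up to the identification of spectra. \emph{From now on $R$ is commutative, concentrated in even degrees, and has the ascending chain condition on homogeneous ideals.} In particular every homogeneous ideal is generated by finitely many homogeneous elements. ``Prime'' means homogeneous prime.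

The gain is that all signs disappear. For homogeneous $r$ of degree $d$ we have $r_{\Sigma X}=\Sigma r_X$, and for $f:C\to\Sigma^nX$
\begin{equation}\label{eq:action}
r\cdot f=r_{\Sigma^nX}\circ f=\Sigma^df\circ r_C .
\end{equation}
Maps on $\operatorname{Hom}^*$ induced by morphisms in either variable are $R$-linear. Writing $M(d)_n=M_{n+d}$, we have $\operatorname{Hom}^*(C,\Sigma^dX)=\operatorname{Hom}^*(C,X)(d)$ and $\operatorname{Hom}^*(\Sigma^dC,X)=\operatorname{Hom}^*(C,X)(-d)$. With these identifications, composition with $r_X$ and composition with $r_C$ are both multiplication by $r$. We say that $a$ \emph{kills} $X$ if $a_X=0$; by \eqref{eq:action} it then annihilates $\operatorname{Hom}^*(D,X)$ and $\operatorname{Hom}^*(X,D)$ for all $D$.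

A homogeneous $x\in M$ is zero in $M_{\mathfrak p}$ if and only if its annihilator $\operatorname{ann}(x)$, a homogeneous ideal, is not contained in $\mathfrak p$. We write $\sqrt I$ for the radical of a homogeneous ideal $I$, again homogeneous; clearly $\mathcal V(\sqrt I)=\mathcal V(I)$.

\subsection{Localizing subcategories and localization triangles}\label{sec:loc}

Localizing subcategories $\mathcal L$ are closed under isomorphisms and under direct summands. For the latter let $X=A\oplus B\in\mathcal L$ and write $X^{(\mathbb N)}$ for a countable coproduct of copies of $X$. Then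
\[
A\oplus X^{(\mathbb N)}\cong A\oplus(B\oplus A)^{(\mathbb N)}\cong(A\oplus B)^{(\mathbb N)}=X^{(\mathbb N)},
\]
and $A$ is the cone of the split inclusion $X^{(\mathbb N)}\to A\oplus X^{(\mathbb N)}$ between objects of $\mathcal L$.

For a class $\mathcal S$ of objects closed under shifts let $\mathcal S^\perp=\{Y:\operatorname{Hom}(S,Y)=0\text{ for all }S\in\mathcal S\}$. For fixed $Y$ the objects $Z$ with $\operatorname{Hom}^*(Z,Y)=0$ form a localizing subcategory; hence $\mathcal S^\perp=\operatorname{Loc}(\mathcal S)^\perp$.

That $L_{\mathcal V}$ is a localization functor means that it is exact and that the natural transformation $\eta:\mathrm{Id}\to L_{\mathcal V}$ in \eqref{eq:loctriangle} satisfies $L_{\mathcal V}\eta=\eta L_{\mathcal V}$, with this map invertible. We shall use the following consequences.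

\begin{enumerate}
\item[(a)] \emph{$L_{\mathcal V}X\in\mathcal T_{\mathcal V}^\perp$.} Let $f:Z\to L_{\mathcal V}X$ with $Z\in\mathcal T_{\mathcal V}$. Then $\eta_{L_{\mathcal V}X}f=L_{\mathcal V}(f)\eta_Z=0$, because $L_{\mathcal V}Z=0$. As $\eta_{L_{\mathcal V}X}$ is invertible, $f=0$.
\item[(b)] By (a), $\operatorname{Hom}(Z,\Gamma_{\mathcal V}X)\to\operatorname{Hom}(Z,X)$ is bijective for $Z\in\mathcal T_{\mathcal V}$. So $\Gamma_{\mathcal V}$ is right adjoint to the inclusion of $\mathcal T_{\mathcal V}$; in particular it is exact. If $Z\in\mathcal T_{\mathcal V}$, then $\varepsilon_Z$ is invertible, because $L_{\mathcal V}Z=0$.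
\item[(c)] Let $A\to X\to B\to$ be a triangle with $A\in\mathcal T_{\mathcal V}$ and $B\in\mathcal T_{\mathcal V}^\perp$. Then both $A$ and $\Gamma_{\mathcal V}X$ represent $\operatorname{Hom}(-,X)$ on $\mathcal T_{\mathcal V}$, so the triangle is isomorphic to \eqref{eq:loctriangle}.
\item[(d)] From the definition, $\mathcal T_{\operatorname{Spec}R}=\mathcal T$ and $\mathcal T_{\mathcal V\cap\mathcal W}=\mathcal T_{\mathcal V}\cap\mathcal T_{\mathcal W}$, and $\mathcal V\subseteq\mathcal W$ implies $\mathcal T_{\mathcal V}\subseteq\mathcal T_{\mathcal W}$. In the last case $\Gamma_{\mathcal V}\Gamma_{\mathcal W}X\cong\Gamma_{\mathcal V}X$, compatibly with the maps to $X$: on $\mathcal T_{\mathcal V}$ the two objects represent $\operatorname{Hom}(-,\Gamma_{\mathcal W}X)$ and $\operatorname{Hom}(-,X)$, which agree there by (b) for $\mathcal W$.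
\end{enumerate}

Taking the localization triangle of $\Gamma_{\mathcal V}X$ with respect to $\mathcal U$, we obtain from (d), for $\mathcal V=\mathcal U\cup\{\mathfrak p\}$ with $\mathfrak p\notin\mathcal U$, the triangle
\begin{equation}\label{eq:layer}
\Gamma_{\mathcal U}X\to\Gamma_{\mathcal V}X\to\Gamma_{\mathfrak p}X\to\Sigma\Gamma_{\mathcal U}X .
\end{equation}

\section{Koszul objects generate \texorpdfstring{$\mathcal T_{\mathcal V}$}{T\_V}}\label{sec:koszul}

To propagate orthogonality from the closed sets $\mathcal V(\mathfrak p)$ to their union we need to know that $\mathcal T_{\mathcal W}$ is generated by the $\mathcal T_{\mathcal V(\mathfrak p)}$ with $\mathfrak p\in\mathcal W$. We exhibit compact generators, each of which lives on a single irreducible closed set.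

For homogeneous $r\in R$ of degree $d$ let $X/\!\!/r$ be the cone of $r_X:X\to\Sigma^dX$, and for a finite sequence $\mathbf r=(r_1,\dots,r_m)$ of homogeneous elements put $X/\!\!/\mathbf r=(\cdots(X/\!\!/r_1)/\!\!/\cdots)/\!\!/r_m$, with $X/\!\!/\mathbf r=X$ if $m=0$. If $X$ is compact, so is $X/\!\!/\mathbf r$. Write $(\mathbf r)$ for the ideal generated by $\mathbf r$ and $\mathcal V(\mathbf r)=\mathcal V((\mathbf r))$.

\begin{lemma}\label{lem:koszul}
Let $X\in\mathcal T$ and let $\mathbf r=(r_1,\dots,r_m)$ be a sequence of homogeneous elements.
\begin{enumerate}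
\item[(a)] Every homogeneous $a\in\sqrt{(\mathbf r)}$ has a power that kills $X/\!\!/\mathbf r$.
\item[(b)] $X/\!\!/\mathbf r\in\mathcal T_{\mathcal V(\mathbf r)}$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) First consider one element $r$ of degree $d$, and put $P=X/\!\!/r$, with triangle
\[
X\xrightarrow{r_X}\Sigma^dX\xrightarrow{\iota}P\xrightarrow{\pi}\Sigma X .
\]
We claim that $s^2$ kills $P$ if $s=r$, and also if $s$ is homogeneous and kills $X$. Let $e$ be the degree of $s$. By naturality $s_P\,\iota=\Sigma^e\iota\circ s_{\Sigma^dX}=\Sigma^e\iota\circ\Sigma^ds_X$. This vanishes if $s_X=0$; it also vanishes if $s=r$, because then it is $\Sigma^d(\iota r_X)$. Hence $s_P=h\pi$ for some $h:\Sigma X\to\Sigma^eP$, and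
\[
(s^2)_P=s_{\Sigma^eP}\,s_P=s_{\Sigma^eP}\,h\,\pi=\Sigma^eh\circ s_{\Sigma X}\circ\pi=\Sigma^eh\circ\Sigma s_X\circ\pi .
\]
If $s_X=0$ this is zero; if $s=r$ it is zero because $\Sigma r_X\circ\pi=0$.

For the empty sequence, $a\in\sqrt{(\mathbf r)}$ means that $a$ is nilpotent, and the assertion is clear. Let $m\ge1$. By the claim, $r_i^2$ kills the $i$-th stage, and each of the remaining $m-i$ stages at most doubles the exponent. So $r_i^{2^m}$ kills $X/\!\!/\mathbf r$ for every $i$. If $a^k\in(\mathbf r)$, then $a^{km2^m}$ lies in the ideal generated by the $r_i^{2^m}$: expand the power and note that each monomial of degree $m2^m$ in $r_1,\dots,r_m$ is divisible by some $r_i^{2^m}$. So $a^{km2^m}$ kills $X/\!\!/\mathbf r$.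

(b) If $\mathfrak q\notin\mathcal V(\mathbf r)$, then some $r_i\notin\mathfrak q$. For compact $D$ this $r_i$ acts on $\operatorname{Hom}^*(D,X/\!\!/\mathbf r)_{\mathfrak q}$ both invertibly and, by (a), nilpotently. So this module is zero.
\end{proof}

\begin{proposition}\label{prop:generation}
For every specialization closed $\mathcal V$,
\[
\mathcal T_{\mathcal V}=\operatorname{Loc}\bigl(C/\!\!/\mathbf r: C\in\mathcal G,\ \mathbf r\text{ a finite homogeneous sequence, }\sqrt{(\mathbf r)}\text{ a prime in }\mathcal V\bigr).
\]
\end{proposition}

\begin{proof}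
Let $\mathcal S$ be the right side. If $\sqrt{(\mathbf r)}=\mathfrak p\in\mathcal V$, then $\mathcal V(\mathbf r)=\mathcal V(\mathfrak p)\subseteq\mathcal V$, so $\mathcal S\subseteq\mathcal T_{\mathcal V}$ by Lemma~\ref{lem:koszul}(b).

Conversely let $Y\in\mathcal T_{\mathcal V}$. As $\mathcal S$ is generated by a set of compact objects, Brown representability \cite{Neeman} applies to it: every cohomological functor $\mathcal S^{\mathrm{op}}\to\mathrm{Ab}$ that sends coproducts to products is representable. Representing $\operatorname{Hom}(-,Y)|_{\mathcal S}$ by $A\in\mathcal S$, we obtain a triangle $A\to Y\to B\to$ with $B\in\mathcal S^\perp$. Since $A\in\mathcal S\subseteq\mathcal T_{\mathcal V}$, also $B\in\mathcal T_{\mathcal V}$. We must show $B=0$.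

The idea is that a nonzero $B$ would receive a nonzero map from a shift of some $C/\!\!/\mathbf r$, and that enlarging $(\mathbf r)$ as far as possible makes its radical a prime in $\mathcal V$. So suppose $B\ne0$. Pairs $(C,\mathbf r)$ with $C\in\mathcal G$ and $\operatorname{Hom}^*(C/\!\!/\mathbf r,B)\neq0$ exist, since $\mathcal G$ generates and the empty sequence is allowed. Choose one for which $J=\sqrt{(\mathbf r)}$ is maximal, put $M=\operatorname{Hom}^*(C/\!\!/\mathbf r,B)$, and choose a nonzero homogeneous $x\in M$ with $\mathfrak p=\operatorname{ann}(x)$ maximal among the annihilators of nonzero homogeneous elements of $M$. Then $\mathfrak p$ is prime: it is proper, and if $a,b$ are homogeneous with $abx=0$ and $bx\ne0$, then $\operatorname{ann}(bx)\supseteq\operatorname{ann}(x)$ forces equality, and $a\in\operatorname{ann}(bx)=\mathfrak p$.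
\begin{itemize}
\item \emph{$\mathfrak p\in\mathcal V$.} As $\operatorname{ann}(x)=\mathfrak p$, we have $x\neq0$ in $M_{\mathfrak p}$. But $B\in\mathcal T_{\mathcal V}$ and $C/\!\!/\mathbf r$ is compact, so $M_{\mathfrak p}=0$ if $\mathfrak p\notin\mathcal V$.
\item \emph{$J\subseteq\mathfrak p$.} By Lemma~\ref{lem:koszul}(a) every homogeneous $a\in J$ has a power annihilating $x$, so $a\in\mathfrak p$.
\item \emph{$\mathfrak p\subseteq J$.} Let $s\in\mathfrak p$ be homogeneous of degree $d$. The triangle $C/\!\!/\mathbf r\to\Sigma^d(C/\!\!/\mathbf r)\to C/\!\!/(\mathbf r,s)\to$ gives an exact sequence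
\[
\operatorname{Hom}^*(C/\!\!/(\mathbf r,s),B)\to M(-d)\xrightarrow{\ s\ }M .
\]
The nonzero element $x$ lies in the kernel of $s$, hence $\operatorname{Hom}^*(C/\!\!/(\mathbf r,s),B)\ne0$. By maximality of $J$ we get $\sqrt{(\mathbf r,s)}=J$, so $s\in J$.
\end{itemize}
Thus $\sqrt{(\mathbf r)}=\mathfrak p$ is a prime in $\mathcal V$, so $C/\!\!/\mathbf r\in\mathcal S$ although $\operatorname{Hom}^*(C/\!\!/\mathbf r,B)\neq0$. This contradicts $B\in\mathcal S^\perp$. Hence $B=0$ and $Y\cong A\in\mathcal S$.
\end{proof}

\begin{corollary}\label{cor:union}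
For every specialization closed $\mathcal W$ we have $\mathcal T_{\mathcal W}=\operatorname{Loc}\bigl(\bigcup_{\mathfrak p\in\mathcal W}\mathcal T_{\mathcal V(\mathfrak p)}\bigr)$. In particular $\mathcal T_\emptyset=0$.
\end{corollary}

\begin{proof}
The inclusion $\supseteq$ is clear. For the other one use Proposition~\ref{prop:generation}: a generator $C/\!\!/\mathbf r$ of $\mathcal T_{\mathcal W}$ with $\sqrt{(\mathbf r)}=\mathfrak p\in\mathcal W$ lies in $\mathcal T_{\mathcal V(\mathbf r)}=\mathcal T_{\mathcal V(\mathfrak p)}$ by Lemma~\ref{lem:koszul}(b).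
\end{proof}

\section{Closed sets: \texorpdfstring{$\Gamma_{\mathcal V(I)}X$}{Gamma X} is built from \texorpdfstring{$X$}{X}}\label{sec:closed}

The second ingredient is that $\Gamma_{\mathcal V(\mathfrak p)}$ preserves every localizing subcategory. For a principal ideal $Rr$ one expects $L_{\mathcal V(r)}X$ to be obtained by inverting $r$, and this is a sequential construction.

For homogeneous $r$ of degree $d$ let $X[r^{-1}]$ be the homotopy colimit of
\[
X\xrightarrow{r_X}\Sigma^dX\xrightarrow{r_{\Sigma^dX}}\Sigma^{2d}X\to\cdots ,
\]
that is, the cone of $1-\mathrm{shift}$ on $\bigoplus_{k\ge0}\Sigma^{kd}X$, where $\mathrm{shift}$ is given by the maps in the sequence. Clearly $X[r^{-1}]\in\operatorname{Loc}(X)$. Let $D$ be compact and $M=\operatorname{Hom}^*(D,X)$. As $\operatorname{Hom}^*(D,-)$ turns $1-\mathrm{shift}$ into the corresponding map of modules, which is injective with cokernel the colimit, we get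
\begin{equation}\label{eq:invert}
\operatorname{Hom}^*(D,X[r^{-1}])\cong\operatorname{colim}\bigl(M\xrightarrow{r}M(d)\xrightarrow{r}M(2d)\to\cdots\bigr)=M_r ,
\end{equation}
where $M_r$ is the localization of $M$ at the powers of $r$, an element $m$ of $M(kd)$ corresponding to $m/r^k$. The canonical map $X\to X[r^{-1}]$ induces the localization map $M\to M_r$.

\begin{proposition}\label{prop:principal}
The localization triangle of $X$ with respect to $\mathcal V(r)$ is $K\to X\to X[r^{-1}]\to$, where $K$ is the fiber of $X\to X[r^{-1}]$. In particular $\Gamma_{\mathcal V(r)}X\in\operatorname{Loc}(X)$.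
\end{proposition}

\begin{proof}
By Section~\ref{sec:loc}(c) we have to show $K\in\mathcal T_{\mathcal V(r)}$ and $X[r^{-1}]\in\mathcal T_{\mathcal V(r)}^\perp$.

Let $D$ be compact and $M=\operatorname{Hom}^*(D,X)$. Kernel and cokernel of $M\to M_r$ are $r$-power torsion: every element is annihilated by a power of $r$. By the long exact sequence, so is $\operatorname{Hom}^*(D,K)$. Hence $\operatorname{Hom}^*(D,K)_{\mathfrak q}=0$ if $r\notin\mathfrak q$, and $K\in\mathcal T_{\mathcal V(r)}$.

By Proposition~\ref{prop:generation} it remains to check $\operatorname{Hom}^*(C/\!\!/\mathbf s,X[r^{-1}])=0$ whenever $C\in\mathcal G$ and $\sqrt{(\mathbf s)}$ is a prime containing $r$. By Lemma~\ref{lem:koszul}(a) a power of $r$ kills $C/\!\!/\mathbf s$, so it annihilates $N=\operatorname{Hom}^*(C/\!\!/\mathbf s,X)$. Hence $N_r=0$, and \eqref{eq:invert} with $D=C/\!\!/\mathbf s$, which is compact, gives the claim.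
\end{proof}

\begin{proposition}\label{prop:closed}
For every homogeneous ideal $I$ and every $X\in\mathcal T$ we have $\Gamma_{\mathcal V(I)}X\in\operatorname{Loc}(X)$. Hence $\Gamma_{\mathcal V(I)}\mathcal L\subseteq\mathcal L$ for every localizing subcategory $\mathcal L$.
\end{proposition}

\begin{proof}
Since $R$ is Noetherian, $I=(r_1,\dots,r_n)$ with homogeneous $r_i$. We use induction on $n$; for $n=0$ we have $\mathcal V(I)=\operatorname{Spec}R$ and $\Gamma_{\mathcal V(I)}X\cong X$. Let $n\ge1$, let $I'=(r_2,\dots,r_n)$ and $X'=\Gamma_{\mathcal V(I')}X$, so that $X'\in\operatorname{Loc}(X)$ by induction. Put $A=\Gamma_{\mathcal V(r_1)}X'$. By Proposition~\ref{prop:principal}, $A\in\operatorname{Loc}(X')$. This has two consequences. First, $A\in\operatorname{Loc}(X)$. Second, $A\in\mathcal T_{\mathcal V(I')}$, because $\mathcal T_{\mathcal V(I')}$ is localizing and contains $X'$; hence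
\[
A\in\mathcal T_{\mathcal V(r_1)}\cap\mathcal T_{\mathcal V(I')}=\mathcal T_{\mathcal V(r_1)\cap\mathcal V(I')}=\mathcal T_{\mathcal V(I)} .
\]
By the octahedral axiom the cone $B$ of the composite $A\to X'\to X$ lies in a triangle
\[
L_{\mathcal V(r_1)}X'\to B\to L_{\mathcal V(I')}X\to .
\]
The outer terms lie in $\mathcal T_{\mathcal V(r_1)}^\perp$ and $\mathcal T_{\mathcal V(I')}^\perp$, hence in the larger class $\mathcal T_{\mathcal V(I)}^\perp$, and so does $B$. Therefore $A\cong\Gamma_{\mathcal V(I)}X$ by Section~\ref{sec:loc}(c).
\end{proof}

\section{Gluing}\label{sec:gluing}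

Throughout this section $\mathcal L$ is a localizing subcategory of $\mathcal T$. Call a morphism $s$ an \emph{$\mathcal L$-equivalence} if $\operatorname{cone}(s)\in\mathcal L$. By the octahedral axiom, if two of $a$, $b$, $ba$ are $\mathcal L$-equivalences, so is the third.

\subsection{Two closed sets, by hand}

The mechanism is already visible for a union of two closed sets. Let $r,r'\in R$ be homogeneous, so that $\mathcal V(r)\cup\mathcal V(r')=\mathcal V(rr')$, and suppose that $\Gamma_{\mathcal V(r)}X$ and $\Gamma_{\mathcal V(r')}X$ lie in $\mathcal L$. We show that $Y=\Gamma_{\mathcal V(rr')}X$ lies in $\mathcal L$.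

Consider the localization triangle
\[
\Gamma_{\mathcal V(r)}Y\to Y\xrightarrow{\ q\ }Z\to,\qquad Z=Y[r^{-1}] .
\]
Since $\Gamma_{\mathcal V(r)}Y\cong\Gamma_{\mathcal V(r)}X\in\mathcal L$ by Section~\ref{sec:loc}(d), the map $q$ is an $\mathcal L$-equivalence. Next, $Z$ lies in $\mathcal T_{\mathcal V(r')}$. Indeed, the objects $Y'$ for which $\operatorname{Hom}^*(D,Y')$ is $rr'$-power torsion for all compact $D$ form a localizing subcategory, which contains the generators of $\mathcal T_{\mathcal V(rr')}$ from Proposition~\ref{prop:generation} by Lemma~\ref{lem:koszul}(a); so it contains $Y$. Then $\operatorname{Hom}^*(D,Z)=\operatorname{Hom}^*(D,Y)_r$ is $r'$-power torsion, and it vanishes at all $\mathfrak q\not\ni r'$.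

Thus, up to $\mathcal L$-equivalence, $Y$ comes from $\mathcal T_{\mathcal V(r')}$; but $Y$ receives nothing essential from there. Write $\Gamma=\Gamma_{\mathcal V(r')}$ and use naturality of $\varepsilon$:
\[
q\,\varepsilon_Y=\varepsilon_Z\,\Gamma(q):\ \Gamma Y\to Z .
\]
Here $\varepsilon_Z$ is invertible, and $\operatorname{cone}\Gamma(q)\cong\Gamma(\operatorname{cone}q)\in\Gamma\mathcal L\subseteq\mathcal L$ by Proposition~\ref{prop:closed}. So $q\varepsilon_Y$ is an $\mathcal L$-equivalence, and then so is $\varepsilon_Y:\Gamma Y\to Y$. As $\Gamma Y\cong\Gamma_{\mathcal V(r')}X\in\mathcal L$, we conclude $Y\in\mathcal L$.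

For infinitely many closed sets we cannot peel them off one after the other. What generalizes is the last step: \emph{an $\mathcal L$-equivalence $N\to Z$ to an object $Z$ of $\mathcal T_{\mathcal V(\mathfrak p)}$ forces $\Gamma_{\mathcal V(\mathfrak p)}N\to N$ to be an $\mathcal L$-equivalence}. As a consequence, in $\mathcal T/\mathcal L$ every map from $Z$ to any object $Y$ comes from $\Gamma_{\mathcal V(\mathfrak p)}Y$ (Lemma~\ref{lem:adjunction}).

\subsection{The Verdier quotient}

Recall that the Verdier quotient $Q:\mathcal T\to\mathcal T/\mathcal L$ has the objects of $\mathcal T$, and that its morphisms $QZ\to QY$ are the fractions $Q(g)Q(s)^{-1}$ represented by roofs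
\[
Z\xleftarrow{\ s\ }N\xrightarrow{\ g\ }Y\qquad\text{with }s\text{ an $\mathcal L$-equivalence.}
\]
The category $\mathcal T/\mathcal L$ is triangulated and $Q$ is exact. The following conditions on $g$ are equivalent: $Q(g)=0$; $gt=0$ for some $\mathcal L$-equivalence $t$; $g$ factors through an object of $\mathcal L$. In particular $QY=0$ if and only if $\mathrm{id}_Y$ factors through an object of $\mathcal L$. Since $\mathcal L$ is closed under direct summands, this means $Y\in\mathcal L$.

The morphisms between two objects of $\mathcal T/\mathcal L$ might form a proper class. This is harmless: we may form $\mathcal T/\mathcal L$ in a larger universe, where ``small'' in ``small coproducts'' keeps its original meaning. Calculus of fractions and long exact sequences do not require small $\operatorname{Hom}$-sets, we only ask whether certain $\operatorname{Hom}$'s vanish, and the coproducts below are formed in $\mathcal T$.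

\begin{lemma}\label{lem:coproducts}
For every $Y\in\mathcal T$ the objects $Z$ such that $\operatorname{Hom}_{\mathcal T/\mathcal L}(Q\Sigma^nZ,QY)=0$ for all $n\in\mathbb Z$ form a localizing subcategory $\mathcal N_Y$ of $\mathcal T$.
\end{lemma}

\begin{proof}
Since $Q$ is exact and $\operatorname{Hom}_{\mathcal T/\mathcal L}(-,QY)$ is cohomological, $\mathcal N_Y$ is a triangulated subcategory. Let $Z=\bigoplus_jZ_j$ be a small coproduct with all $Z_j\in\mathcal N_Y$. As $\Sigma^n$ commutes with coproducts, it suffices to show that every $\varphi:QZ\to QY$ is zero. Let $\varphi$ be represented by $Z\xleftarrow{s}N\xrightarrow{g}Y$.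

We restrict this roof to each summand. Let $i_j:Z_j\to Z$ be the inclusion and let $s_j:N_j\to Z_j$ be the fiber of $Z_j\xrightarrow{i_j}Z\to\operatorname{cone}(s)$. Then $\operatorname{cone}(s_j)\cong\operatorname{cone}(s)\in\mathcal L$, and completing $(i_j,\mathrm{id}_{\operatorname{cone}(s)})$ to a morphism of triangles we get $h_j:N_j\to N$ with $sh_j=i_js_j$. Hence $\varphi\,Q(i_j)=Q(gh_j)Q(s_j)^{-1}$. This is zero because $Z_j\in\mathcal N_Y$. So $Q(gh_j)=0$, and there is an $\mathcal L$-equivalence $t_j:N_j'\to N_j$ with $gh_jt_j=0$.

Now assemble: let $u:\bigoplus_jN'_j\to N$ have components $h_jt_j$. Then $gu=0$. Moreover $su=\bigoplus_js_jt_j$, whose cone $\bigoplus_j\operatorname{cone}(s_jt_j)$ lies in $\mathcal L$; this is where closure of $\mathcal L$ under coproducts is used. As $s$ and $su$ are $\mathcal L$-equivalences, so is $u$. From $Q(g)Q(u)=0$ with $Q(u)$ invertible we get $Q(g)=0$ and $\varphi=0$.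
\end{proof}

\begin{lemma}\label{lem:adjunction}
Let $\Gamma=\Gamma_{\mathcal V(\mathfrak p)}$ for some prime $\mathfrak p$, let $Z\in\mathcal T_{\mathcal V(\mathfrak p)}$ and let $Y\in\mathcal T$. Then every morphism $QZ\to QY$ in $\mathcal T/\mathcal L$ factors through $Q(\varepsilon_Y):Q\Gamma Y\to QY$.
\end{lemma}

\begin{proof}
Let the morphism be represented by $Z\xleftarrow{s}N\xrightarrow{g}Y$. In $s\,\varepsilon_N=\varepsilon_Z\,\Gamma(s)$ the map $\varepsilon_Z$ is invertible, and $\operatorname{cone}\Gamma(s)\cong\Gamma(\operatorname{cone}s)\in\mathcal L$ by Proposition~\ref{prop:closed}. So $s\varepsilon_N$ is an $\mathcal L$-equivalence, and hence so is $\varepsilon_N$. Since $g\varepsilon_N=\varepsilon_Y\Gamma(g)$,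
\[
Q(g)Q(s)^{-1}=Q(g\varepsilon_N)Q(s\varepsilon_N)^{-1}=Q(\varepsilon_Y)\,Q(\Gamma(g))\,Q(s\varepsilon_N)^{-1}.\qedhere
\]
\end{proof}

\subsection{The gluing statement}

\begin{proposition}\label{prop:gluing}
Let $\mathcal L$ be a localizing subcategory, $\mathcal W\subseteq\operatorname{Spec}R$ specialization closed and $X\in\mathcal T$. If $\Gamma_{\mathcal V(\mathfrak p)}X\in\mathcal L$ for all $\mathfrak p\in\mathcal W$, then $\Gamma_{\mathcal W}X\in\mathcal L$.
\end{proposition}

\begin{proof}
Put $Y=\Gamma_{\mathcal W}X$ and let $\mathfrak p\in\mathcal W$. As $\mathcal V(\mathfrak p)\subseteq\mathcal W$, Section~\ref{sec:loc}(d) gives $\Gamma_{\mathcal V(\mathfrak p)}Y\cong\Gamma_{\mathcal V(\mathfrak p)}X\in\mathcal L$, that is, $Q\Gamma_{\mathcal V(\mathfrak p)}Y=0$. By Lemma~\ref{lem:adjunction} there are no nonzero morphisms $QZ\to QY$ with $Z\in\mathcal T_{\mathcal V(\mathfrak p)}$. Since $\mathcal T_{\mathcal V(\mathfrak p)}$ is closed under shifts, it is contained in the subcategory $\mathcal N_Y$ of Lemma~\ref{lem:coproducts}. This subcategory is localizing, so by Corollary~\ref{cor:union}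
\[
\mathcal T_{\mathcal W}=\operatorname{Loc}\Bigl(\bigcup_{\mathfrak p\in\mathcal W}\mathcal T_{\mathcal V(\mathfrak p)}\Bigr)\subseteq\mathcal N_Y .
\]
In particular $Y\in\mathcal N_Y$. Hence $\mathrm{id}_{QY}=0$, so $QY=0$ and $Y\in\mathcal L$.
\end{proof}

\section{Proof of the theorems}\label{sec:proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
(1) Let $X\in\mathcal L$. By Proposition~\ref{prop:closed}, $\Gamma_{\mathcal V(\mathfrak p)}X\in\mathcal L$ for all primes $\mathfrak p$, so $\Gamma_{\mathcal V}X\in\mathcal L$ for every specialization closed $\mathcal V$ by Proposition~\ref{prop:gluing}. The triangle \eqref{eq:loctriangle} gives $L_{\mathcal V}X\in\mathcal L$. Applying both statements in turn we obtain $\Gamma_{\mathfrak p}X=L_{\mathcal U}\Gamma_{\mathcal V}X\in\mathcal L$.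

(2) Let $\Gamma_{\mathfrak p}X\in\mathcal L$ for all $\mathfrak p\in\operatorname{Spec}R$. We claim that $\Gamma_{\mathcal V(\mathfrak p)}X\in\mathcal L$ for all $\mathfrak p$. Otherwise the ascending chain condition provides a prime $\mathfrak p$ that is maximal among those for which this fails. The set $\mathcal U=\mathcal V(\mathfrak p)\setminus\{\mathfrak p\}$ is specialization closed, and $\Gamma_{\mathcal V(\mathfrak q)}X\in\mathcal L$ for all $\mathfrak q\in\mathcal U$ by the choice of $\mathfrak p$. So $\Gamma_{\mathcal U}X\in\mathcal L$ by Proposition~\ref{prop:gluing}; if $\mathcal U=\emptyset$, this just says that $\Gamma_\emptyset X=0$. Now the triangle \eqref{eq:layer},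
\[
\Gamma_{\mathcal U}X\to\Gamma_{\mathcal V(\mathfrak p)}X\to\Gamma_{\mathfrak p}X\to ,
\]
yields $\Gamma_{\mathcal V(\mathfrak p)}X\in\mathcal L$, a contradiction.

Finally we apply Proposition~\ref{prop:gluing} to $\mathcal W=\operatorname{Spec}R$. Since $\mathcal T_{\operatorname{Spec}R}=\mathcal T$, it gives $X\cong\Gamma_{\operatorname{Spec}R}X\in\mathcal L$.
\end{proof}

As explained after its statement, Theorem~\ref{thm:B} implies Theorem~\ref{thm:A}. So the local-global principle holds for every compactly generated $\mathcal T$, every graded-commutative Noetherian graded ring $R$ acting on it, and every object.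

\begin{remark}
The hypotheses enter at the following places. The Noetherian condition is used, always as the ascending chain condition on homogeneous ideals, for the existence of maximal elements in Proposition~\ref{prop:generation} and in the induction above, and for finite generation of ideals in Proposition~\ref{prop:closed}; no bound on the length of chains of primes is needed. Compact generation is used in Proposition~\ref{prop:generation}, both for Brown representability and to detect $B\ne0$, and, in the form of compactness of Koszul objects, in Proposition~\ref{prop:principal}. Closure of $\mathcal L$ under coproducts is used for closure under summands, for the telescope in Proposition~\ref{prop:principal}, and in Lemma~\ref{lem:coproducts}.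
\end{remark}

\begin{thebibliography}{9}
\bibitem{Neeman} Neeman, J. AMS, 1996.
\bibitem{OWR} ``Homotopy Theory'', \url{http://publications.mfo.de:80/bitstream/handle/mfo/3461/OWR_2015_14.pdf?isAllowed=y&sequence=1}.
\end{thebibliography}

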